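\title{Coding strategies in the weakly monotonic game}

\begin{abstract}
In the weakly monotonic game on a free ideal $J$, player ONE plays an increasing sequence of meager sets and player TWO tries to cover their union with a sequence of nowhere dense sets. A coding strategy lets TWO see only ONE's current move and TWO's own previous move. We prove in ZFC that TWO has a winning coding strategy for every free ideal on an infinite set. The strategy covers every point that ONE plays infinitely often, whether or not ONE's moves increase. We also show that a coding strategy covering every point played at least $k$ times exists exactly when the cofinality of the $\sigma$-completion of $J$ is at most $|J|$, a condition that fails for the ideal of finite subsets of $\omega_\omega$.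
\end{abstract}

\section{The game and the results}

Let $S$ be an infinite set. An \emph{ideal} on $S$ is a nonempty family $J$ of subsets of $S$ with $S\notin J$ that is closed under subsets and finite unions. It is \emph{free} if it contains every singleton, and hence every finite subset of $S$. The \emph{$\sigma$-completion} $\langle J\rangle$ is the family of all subsets of $S$ that are contained in a union of countably many members of $J$. We call the members of $J$ \emph{nowhere dense} and the members of $\langle J\rangle$ \emph{meager}. The names are literal: the sets $\emptyset$ and $S\setminus A$ $(A\in J)$ form a $T_1$ topology on $S$ whose closed sets are $S$ and the members of $J$. A member of $J$ has empty interior because $S\notin J$, and a set outside $J$ has closure $S$, so the nowhere dense sets of this topology are exactly the members of $J$.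

The \emph{weakly monotonic game} $\mathrm{WMG}(J)$ has innings $n=1,2,\dots$. In inning $n$ player ONE chooses $O_n\in\langle J\rangle$, subject to the rule $O_n\subseteq O_{n+1}$ for all $n$, and player TWO answers with $T_n\in J$. TWO wins the play if $\bigcup_nO_n\subseteq\bigcup_nT_n$; otherwise ONE wins.

The interest of the game lies in how much TWO must remember. With full memory TWO wins: write each $O_i$ as $\bigcup_{k\ge1}O_i^k$ with $O_i^k\in J$ and play $T_n=\bigcup_{i,k\le n}O_i^k$. With no memory, that is, playing $T_n=F(O_n)$, TWO loses whenever $\langle J\rangle\ne J$: ONE repeats a set $O\in\langle J\rangle\setminus J$, and $\bigcup_nT_n=F(O)\in J$ cannot contain $O$. Between these extremes lies the case where TWO's only memory is the move TWO has just made. A \emph{coding strategy} is a function $F:\langle J\rangle\times J\to J$, used as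
\begin{equation}\label{eq:play}
T_1=F(O_1,\emptyset),\qquad T_{n+1}=F(O_{n+1},T_n)\quad(n\ge1).
\end{equation}
It is \emph{winning} if TWO wins every play of $\mathrm{WMG}(J)$ in which TWO's moves are given by \eqref{eq:play}. The \emph{Coding Strategy Conjecture}, posed in \cite{OPT2}, asserts that for each free ideal $J$ on an infinite set, TWO has a winning coding strategy in $\mathrm{WMG}(J)$. It is known that the Generalized Continuum Hypothesis (GCH) implies this statement.

The move $T_n$ takes one of $|J|$ values, so it can carry one of at most $|J|$ messages, while ONE chooses among $|\langle J\rangle|$ sets, and these may be more numerous. Since the problem compares cardinals in this way, one may suspect that the answer depends on cardinal arithmetic. It does not. We prove the conjecture in ZFC, with no form of GCH, through the following stronger statement.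

\begin{theorem}\label{thm:main}
Let $J$ be a free ideal on an infinite set $S$. There is $F:\langle J\rangle\times J\to J$ such that for every sequence $(O_n)_{n\ge1}$ in $\langle J\rangle$, monotone or not, if $(T_n)_{n\ge1}$ is given by \eqref{eq:play}, then every point lying in $O_n$ for infinitely many $n$ lies in $\bigcup_nT_n$.
\end{theorem}

\begin{corollary}\label{cor:conj}
For every free ideal $J$ on an infinite set, TWO has a winning coding strategy in $\mathrm{WMG}(J)$.
\end{corollary}

\begin{proof}
If $O_n\subseteq O_{n+1}$ for all $n$, then each point of $\bigcup_nO_n$ lies in all but finitely many $O_n$, so the function $F$ of Theorem~\ref{thm:main} is winning.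
\end{proof}

This is the only place where ONE's monotonicity rule is used. The second theorem, which the conjecture does not need, shows that the repetition of points is what TWO really exploits. Let $\operatorname{cof}(\langle J\rangle,\subseteq)$ be the least size of a family $\mathcal W\subseteq\langle J\rangle$ such that every meager set is contained in a member of $\mathcal W$. For a set $X$, let $[X]^{<\omega}$ and $[X]^{\le\omega}$ be the families of finite and of countable subsets of $X$.

\begin{theorem}\label{thm:k}
Let $J$ be a free ideal on an infinite set and let $1\le k<\omega$. There is $F:\langle J\rangle\times J\to J$ such that for every sequence $(O_n)_{n\ge1}$ in $\langle J\rangle$ the sets $T_n$ given by \eqref{eq:play} cover every point lying in $O_n$ for at least $k$ values of $n$, if and only if $\operatorname{cof}(\langle J\rangle,\subseteq)\le|J|$. This inequality fails for $J=[\omega_\omega]^{<\omega}$, so ``infinitely many'' in Theorem~\ref{thm:main} cannot in general be replaced by ``at least $k$''.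
\end{theorem}

The idea of Theorem~\ref{thm:main} is a descent. TWO cannot afford to remember a meager set containing $O_n$. Instead TWO maintains a growing collection of subsets of $S$, starting from $S$ itself, arranged so that a point played infinitely often and lying in an infinite set of the collection also lies in a set of the collection of smaller cardinality. Cardinals are well-ordered, so the point lies in a finite set of the collection, where it can be caught. The work is to keep the number of possible updates in each inning at most $|J|$.

Section~\ref{sec:coding} shows that this bound on the updates is all a coding strategy requires, and Section~\ref{sec:k} deduces Theorem~\ref{thm:k}. Section~\ref{sec:example} carries out the descent for $[\omega_\omega]^{<\omega}$. Section~\ref{sec:products} proves a bounding lemma for products of regular cardinals, which keeps the count under control when the collection is infinite, and Section~\ref{sec:main} proves Theorem~\ref{thm:main}.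

\subsection*{Conventions}
Ordinals are von Neumann ordinals, so $i=\{j:j<i\}$, and cardinals are initial ordinals; $\omega_\alpha$ and $\aleph_\alpha$ denote the same object. The cofinality $\operatorname{cf}\kappa$ of an infinite cardinal $\kappa$ is the least size of an unbounded subset of $\kappa$; $\kappa$ is \emph{regular} if $\operatorname{cf}\kappa=\kappa$ and \emph{singular} otherwise. We use the following textbook facts. The cardinal $\operatorname{cf}\kappa$ is regular, and infinite successor cardinals are regular. If $\nu$ is regular, the supremum of fewer than $\nu$ ordinals below $\nu$ is below $\nu$. The product of two nonzero cardinals, at least one of them infinite, is the larger of the two; hence if $\theta$ is infinite, a product of two cardinals below $\theta$ is below $\theta$. Throughout, $J$ is a free ideal on an infinite set $S$ and $\lambda=|J|$, which is infinite because $J$ contains all singletons.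

\section{Storing a history in one move}\label{sec:coding}

We first separate the coding from the combinatorics. Suppose TWO is allowed an auxiliary memory, updated in each inning, and may in each inning name a \emph{meager} set to be covered later.

\begin{definition}\label{def:scheme}
A \emph{memory scheme} for $J$ consists of a set $\Sigma$ of \emph{states}, an initial state $s_0\in\Sigma$, a \emph{transition map} $\tau:\Sigma\times\langle J\rangle\to\Sigma$, and a map $D:\Sigma\to\langle J\rangle$. The \emph{run} on a sequence $(O_n)_{n\ge1}$ in $\langle J\rangle$ is the sequence $s_n=\tau(s_{n-1},O_n)$, $n\ge1$. The scheme is \emph{narrow} if $|\{\tau(s,O):O\in\langle J\rangle\}|\le\lambda$ for every $s\in\Sigma$.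
\end{definition}

\begin{lemma}\label{lem:coding}
For every narrow memory scheme for $J$ there is $F:\langle J\rangle\times J\to J$ such that for every sequence $(O_n)_{n\ge1}$ in $\langle J\rangle$, with run $(s_n)$ and with $(T_n)$ given by \eqref{eq:play}, we have $\bigcup_{n\ge1}D(s_n)\subseteq\bigcup_{n\ge1}T_n$.
\end{lemma}

\begin{proof}
A \emph{history} of length $n\ge0$ is a sequence $\eta=(s_1,\dots,s_n)$ that is an initial segment of some run; its \emph{last state} is $s_n$, which is $s_0$ when $n=0$. Each history has at most $\lambda$ extensions to a history of the next length, so by induction there are at most $\lambda$ histories of each length, and the set $H$ of nonempty histories has size at most $\lambda$.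

For each $D\in\langle J\rangle$ fix sets $D^k\in J$ $(k\ge1)$ with $D=\bigcup_kD^k$; they are obtained by intersecting $D$ with countably many members of $J$ that cover it. For $\eta=(s_1,\dots,s_n)\in H$ put $A(\eta)=\bigcup_{i,k\le n}D(s_i)^k\in J$. Along a run, with $\eta_n=(s_1,\dots,s_n)$, we have $\bigcup_nA(\eta_n)=\bigcup_nD(s_n)$.

Suppose $\eta\mapsto T_\eta$ is an injective map from $H$ to $J\setminus\{\emptyset\}$. Let $T_\eta$ \emph{decode} to $\eta$, and let every other member of $J$, in particular $\emptyset$, decode to the empty history. Define $F(O,T)=T_{\eta'}$, where $\eta$ is the history to which $T$ decodes, $s$ is its last state, and $\eta'$ is $\eta$ extended by $\tau(s,O)$. By induction $T_n=T_{\eta_n}$ for all $n\ge1$. It remains to choose the map so that $\bigcup_nA(\eta_n)\subseteq\bigcup_nT_{\eta_n}$ along every run.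

\emph{Case 1: every $A\in J$ has $\lambda$ supersets in $J$.} Enumerate $H$ in order type at most $\lambda$ and choose $T_\eta\in J$ recursively with $A(\eta)\subseteq T_\eta$, $T_\eta\neq\emptyset$, and $T_\eta$ different from the sets chosen earlier. At each step fewer than $\lambda$ sets are excluded, so the choice is possible.

\emph{Case 2: some $A_0\in J$ has fewer than $\lambda$ supersets in $J$.} Now a move containing $A_0$ has too little room for a message, but $A_0$ itself has many subsets. Indeed, $T\mapsto T\setminus A_0$ is a bijection from the supersets of $A_0$ in $J$ onto $J\cap P(S\setminus A_0)$, so $\mu:=|J\cap P(S\setminus A_0)|<\lambda$. The map $T\mapsto(T\cap A_0,T\setminus A_0)$ is injective on $J$, so $\lambda\le2^{|A_0|}\cdot\mu$. As $\lambda$ is infinite and $\mu<\lambda$, this forces $2^{|A_0|}\ge\lambda$, and $A_0$ is infinite. Since $A_0$ must also be covered, we split it into disjoint halves $A',A''$ with $|A'|=|A''|=|A_0|$; TWO covers one half and writes in the other, and the halves alternate. Fix injections $\varphi':H\to P(A')\setminus\{A'\}$ and $\varphi'':H\to P(A'')\setminus\{A''\}$ and put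
\[
T_\eta=\begin{cases}A'\cup\varphi''(\eta)\cup(A(\eta)\setminus A_0)&\text{if $\eta$ has odd length,}\\
A''\cup\varphi'(\eta)\cup(A(\eta)\setminus A_0)&\text{if $\eta$ has even length.}\end{cases}
\]
These sets are nonempty, and they lie in $J$ because they are contained in $A_0\cup A(\eta)$. A set of the first kind contains $A'$ and meets $A''$ in $\varphi''(\eta)\ne A''$; a set of the second kind contains $A''$ and meets $A'$ in $\varphi'(\eta)\neq A'$. So the kind, and then $\eta$, can be read off from $T_\eta$, and the map is injective. Finally $A_0\subseteq T_{\eta_1}\cup T_{\eta_2}$ and $A(\eta_n)\setminus A_0\subseteq T_{\eta_n}$, so $\bigcup_nA(\eta_n)\subseteq\bigcup_nT_{\eta_n}$.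
\end{proof}

\section{Points played $k$ times}\label{sec:k}

The most direct memory scheme records a meager superset of ONE's move. Theorem~\ref{thm:k} says that against finitely many repetitions no coding strategy does better.

\begin{proof}[Proof of Theorem~\ref{thm:k}]
\emph{Sufficiency.} Let $\mathcal W\subseteq\langle J\rangle$ be cofinal with $|\mathcal W|\le\lambda$, and for each $O\in\langle J\rangle$ fix $W_O\in\mathcal W$ with $O\subseteq W_O$. Take $\Sigma=\mathcal W$, any $s_0\in\mathcal W$, $\tau(s,O)=W_O$ and $D(W)=W$. This scheme is narrow and $O_n\subseteq D(s_n)$, so by Lemma~\ref{lem:coding} the sets $T_n$ cover all of $\bigcup_nO_n$. This settles every $k\ge1$.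

\emph{Necessity.} Suppose $F$ covers all points lying in $O_n$ for at least $k$ values of $n$. For $(T_1,\dots,T_k)\in J^k$ define $T_{n+1}=F(\emptyset,T_n)$ for $n\ge k$ and let $W(T_1,\dots,T_k)=\bigcup_{n\ge1}T_n\in\langle J\rangle$. Given $O\in\langle J\rangle$, let ONE play $O_1=\dots=O_k=O$ and $O_n=\emptyset$ for $n>k$, and let $T_1,\dots,T_k$ be the first $k$ responses. The later responses are those in the definition of $W(T_1,\dots,T_k)$, so $O\subseteq W(T_1,\dots,T_k)$. Hence the at most $|J^k|=\lambda$ sets $W(T_1,\dots,T_k)$ are cofinal in $\langle J\rangle$.

\emph{The ideal $J=[\omega_\omega]^{<\omega}$.} Here $|J|=\aleph_\omega$ and $\langle J\rangle=[\omega_\omega]^{\le\omega}$. Let $X_\alpha$ $(\alpha<\omega_\omega)$ be countable sets. For $n\ge1$ the set $\bigcup_{\alpha<\omega_n}X_\alpha$ has size at most $\aleph_n$, so we can pick $y_n\in\omega_{n+1}$ outside it. For each $\alpha$ there is $n\ge1$ with $\alpha<\omega_n$, and then $y_n\notin X_\alpha$. So the countable set $\{y_n:n\ge1\}$ is contained in no $X_\alpha$, and $\operatorname{cof}(\langle J\rangle,\subseteq)>|J|$. By the necessity part, for no finite $k\ge1$ does a coding strategy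 for this $J$ cover all points played at least $k$ times.
\end{proof}

Among ideals of finite sets, $\omega_\omega$ is the first case that this argument does not reach. For $J=[\omega_n]^{<\omega}$ we have $\operatorname{cof}([\omega_n]^{\le\omega},\subseteq)\le\aleph_n=|J|$ by induction on $n$: the value for $n=0$ is $1$, and a countable subset of $\omega_{n+1}$ is contained in one of the $\aleph_{n+1}$ ordinals $\gamma$ with $|\gamma|=\aleph_n$, each of which has a cofinal family of at most $\aleph_n$ countable subsets.

\section{The descent for finite subsets of $\omega_\omega$}\label{sec:example}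

The tool for passing to smaller sets is the following. For each infinite $R\subseteq S$ fix, once and for all, a \emph{filtration}: a $\subseteq$-increasing sequence $\langle R[i]:i<\operatorname{cf}|R|\rangle$ with union $R$ and $|R[i]|<|R|$ for all $i$. One exists: take a bijection $b:|R|\to R$ and an increasing unbounded sequence $\langle\gamma_i:i<\operatorname{cf}|R|\rangle$ in $|R|$, and let $R[i]$ be the image of $\gamma_i$ under $b$. We call the sets $R[i]$ the \emph{pieces} of $R$. A small set meets $R$ inside a single piece:
\begin{equation}\label{eq:piece}
|X|<\operatorname{cf}|R|\ \Longrightarrow\ X\cap R\subseteq R[i]\text{ for some }i<\operatorname{cf}|R|.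
\end{equation}
Indeed, each $x\in X\cap R$ lies in some $R[i_x]$, and $i=\sup_xi_x<\operatorname{cf}|R|$ by regularity.

Let $S=\omega_\omega$ and $J=[S]^{<\omega}$, so $\lambda=\aleph_\omega$ and ONE plays countable sets. A state is a pair $(n,\mathcal R)$ with $n<\omega$ and $\mathcal R$ a finite set of subsets of $S$; the initial state is $(0,\{S\})$, and $D(n,\mathcal R)$ is the union of the finite members of $\mathcal R$. The transition from $(n-1,\mathcal R)$ under $O$ leads to $(n,\mathcal R')$, where $\mathcal R'$ consists of the members of $\mathcal R$ and, for each infinite $R\in\mathcal R$,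
\begin{itemize}
\item the pieces $R[i]$ with $i<n$, and
\item if $\operatorname{cf}|R|>\omega$, the piece $R[i_R]$, where $i_R$ is least with $O\cap R\subseteq R[i_R]$, as provided by \eqref{eq:piece}.
\end{itemize}
The new state is determined by the old one and the finitely many ordinals $i_R<\omega_\omega$, so the scheme is narrow.

Let $(n,\mathcal R_n)$ be a run and let $x$ lie in infinitely many $O_n$. Among the sets $R\in\bigcup_n\mathcal R_n$ with $x\in R$ choose one of least cardinality, say $R\in\mathcal R_m$, and suppose it is infinite. If $\operatorname{cf}|R|=\omega$, then $x\in R[i]$ for some $i<\omega$, and $R[i]\in\mathcal R_n$ for $n>\max(m,i)$. If $\operatorname{cf}|R|>\omega$, take $n>m$ with $x\in O_n$; the piece of $R$ added in inning $n$ by the second rule contains $x$. Both cases contradict minimality. So $R$ is finite, $x\in D(m,\mathcal R_m)$, where $m\geq1$ because $S$ is infinite, and Lemma~\ref{lem:coding} gives Theorem~\ref{thm:main} for this ideal.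

To see the descent on one point, let $S[i]=\omega_i$ and $\omega_j[i]=i$, and take $x\in\omega_2\setminus\omega_1$. In inning $3$ the set $\omega_2$ enters the collection. In the next inning in which $x$ is played, an ordinal $\gamma<\omega_2$ with $x\in\gamma$ enters; it has size $\aleph_1$. The next time $x$ is played after that, a countable piece of $\gamma$ containing $x$ enters. If that piece is infinite, then its finite pieces enter over the following innings, and one of them contains $x$. For $x\in\omega_j$ the descent from $\omega_j$ to a countable set uses at most $j$ innings in which $x$ is played. This bound grows with $j$, as Theorem~\ref{thm:k} says it must.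

Three features of this ideal were used, and none survives in general. First, ONE's sets were countable, so \eqref{eq:piece} applied to every uncountable cofinality, and the one remaining cofinality $\omega$ could be exhausted over the $\omega$ innings. If ONE can play uncountable sets, then for $\operatorname{cf}|R|=\omega_1$ the set $O\cap R$ need not lie in one piece, and $\omega_1$ pieces cannot be added finitely many at a time; in some inning infinitely many must be added. Second, the collection was finite, so the tuple $(i_R)$ had at most $\lambda$ values; for an infinite collection it may have more. Third, the union of the finite members was in $J$. The second point is the serious one, and we turn to it now.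

\section{Infinite collections and products of regular cardinals}\label{sec:products}

For a set $\mathfrak a$ of infinite regular cardinals, $\prod\mathfrak a$ is the set of functions $f$ on $\mathfrak a$ with $f(\nu)<\nu$ for all $\nu\in\mathfrak a$, ordered pointwise: $f\le g$ if $f(\nu)\le g(\nu)$ for all $\nu\in\mathfrak a$. A set $C\subseteq\prod\mathfrak a$ is \emph{cofinal} if every $f\in\prod\mathfrak a$ satisfies $f\le c$ for some $c\in C$, and $\operatorname{cof}(\prod\mathfrak a)$ is the least size of a cofinal set. Thus $\operatorname{cof}(\prod\emptyset)=1$ and $\operatorname{cof}(\prod\{\nu\})=\nu$.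

\subsection*{Traces}
Let $\rho$ be an infinite cardinal and $\mathcal R$ a set of subsets of $S$ with $|\mathcal R|\le\rho$. Put
\[
\mathfrak a(\mathcal R,\rho)=\{\operatorname{cf}|R|:R\in\mathcal R\text{ infinite},\ \operatorname{cf}|R|>\rho\}.
\]
Let $X\subseteq S$ with $|X|\le\rho$ and $\nu\in\mathfrak a(\mathcal R,\rho)$. By \eqref{eq:piece}, each infinite $R\in\mathcal R$ with $\operatorname{cf}|R|=\nu$ has an index $i_R<\nu$ with $X\cap R\subseteq R[i_R]$. There are at most $\rho<\nu$ such $R$, so one index below $\nu$ serves them all. Let $\chi_X(\nu)$ be the least such index. The function $\chi_X\in\prod\mathfrak a(\mathcal R,\rho)$ is the \emph{trace} of $X$; it depends on $\mathcal R$ and $\rho$, which will be clear from the context. Since filtrations increase,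
\begin{equation}\label{eq:trace}
X\cap R\subseteq R[j]\quad\text{whenever }R\in\mathcal R\text{ is infinite},\ \operatorname{cf}|R|=\nu>\rho,\ \chi_X(\nu)\le j<\nu.
\end{equation}
So the trace replaces the tuple $(i_R)$ of Section~\ref{sec:example}, and TWO need not record $\chi_O$ itself: any function above it will do. If $\operatorname{cof}(\prod\mathfrak a(\mathcal R,\rho))\le\lambda$, TWO can record a member of a fixed cofinal set of size at most $\lambda$. The next example shows that this may be impossible and what can be done instead.

\begin{example}\label{ex:columns}
Assume $2^{\aleph_0}<\aleph_\omega$. Let $S=\omega_\omega\times\omega$ and let $J$ consist of the subsets of sets $Y\times\omega$ with $Y\subseteq\omega_\omega$ finite. Then $\lambda=\aleph_\omega\cdot2^{\aleph_0}=\aleph_\omega$ and $\langle J\rangle=[S]^{\le\omega}$. Let $\mathcal R=\{\omega_n\times\omega:1\le n<\omega\}$ with $(\omega_n\times\omega)[i]=i\times\omega$, and let $\rho=\aleph_0$, so that $\mathfrak a=\mathfrak a(\mathcal R,\rho)=\{\aleph_n:n\ge1\}$.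

The traces of meager sets are cofinal in $\prod\mathfrak a$: given $f$, the set $O=\{(f(\aleph_n),0):n\ge1\}$ has $\chi_O\ge f$. And $\operatorname{cof}(\prod\mathfrak a)>\lambda$: given $f_\alpha\in\prod\mathfrak a$ $(\alpha<\omega_\omega)$, the function $f(\aleph_n)=\sup\{f_\alpha(\aleph_n)+1:\alpha<\omega_{n-1}\}$ lies below no $f_\alpha$. So no $\lambda$ functions dominate all $\chi_O$.

The traces of \emph{nowhere dense} sets behave much better. Let $g(\aleph_n)=\omega_{n-1}$. If $A\subseteq Y\times\omega$ with $Y$ finite, then $Y\subseteq\omega_m$ for some $m$, and $\chi_A(\aleph_n)\le\omega_m\le g(\aleph_n)$ for $n>m$. So the single function $g$ bounds every $\chi_A$ outside a finite set. For a meager $O$ the exceptional set $e=\{\nu\in\mathfrak a:\chi_O(\nu)>g(\nu)\}$ consists of those $\aleph_n$ for which $O$ meets $(\omega_n\setminus\omega_{n-1})\times\omega$. It may be all of $\mathfrak a$, but it has only $2^{\aleph_0}\le\lambda$ possible values, so TWO can record it. It is also a union of countably many finite sets $e^k$, and on a finite set of cardinals a trace has at most $\lambda$ values. TWO deals with the sets $e^k$ in later innings, finitely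 many at a time, using the traces of ONE's \emph{later} moves; a point played infinitely often is played again after the relevant $e^k$ has come up.
\end{example}

In general the finite exceptional sets of the example are replaced by the sets on which a bound can be recorded. Let $\mathcal B$ be the class of all sets $B$ of infinite regular cardinals with $\operatorname{cof}(\prod B)\le\lambda$. Then $\emptyset\in\mathcal B$, and $\{\nu\}\in\mathcal B$ if and only if $\nu\le\lambda$. The class $\mathcal B$ is closed under subsets: if $B'\subseteq B$ and $C$ is cofinal in $\prod B$, the restrictions to $B'$ of members of $C$ are cofinal in $\prod B'$, since a member of $\prod B'$ extends by $0$ to a member of $\prod B$. It is closed under finite unions: by closure under subsets it suffices to treat disjoint $B,B'$, and then the functions $c\cup c'$, with $c,c'$ from cofinal subsets of $\prod B$ and $\prod B'$, are cofinal in $\prod(B\cup B')$. Example~\ref{ex:columns} shows that $\mathcal B$ need not be closed under countable unions.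

For $f,g\in\prod\mathfrak a$ write $f\le_{\mathcal B}g$ if $\{\nu\in\mathfrak a:f(\nu)>g(\nu)\}\in\mathcal B$. This relation is reflexive, and it is transitive because $f(\nu)>h(\nu)$ implies $f(\nu)>g(\nu)$ or $g(\nu)>h(\nu)$. Our goal is that any $\lambda$ functions have a common $\le_{\mathcal B}$-bound. The first step says that on a set outside $\mathcal B$ one can overtake $\lambda$ given functions at once, each on a set outside $\mathcal B$. In Lemmas~\ref{lem:escape} and~\ref{lem:bound}, $\lambda$ may be any infinite cardinal.

\begin{lemma}\label{lem:escape}
Let $b$ be a set of infinite regular cardinals with $b\notin\mathcal B$ and $2^{|b|}\le\lambda$, and let $G\subseteq\prod b$ with $|G|\le\lambda$. There is $h\in\prod b$ such that $\{\nu\in b:f(\nu)<h(\nu)\}\notin\mathcal B$ for all $f\in G$.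
\end{lemma}

\begin{proof}
For each $B\subseteq b$ with $B\in\mathcal B$ fix a cofinal $C_B\subseteq\prod B$ with $|C_B|\le\lambda$. Let $G'$ be the set of all functions $f{\restriction}(b\setminus B)\cup c$ with $f\in G$, $B\in\mathcal B\cap P(b)$ and $c\in C_B$. Then $|G'|\le\lambda\cdot2^{|b|}\cdot\lambda=\lambda$, so $G'$ is not cofinal in $\prod b$. Take $h\in\prod b$ below no member of $G'$. Suppose $B=\{\nu\in b:f(\nu)<h(\nu)\}\in\mathcal B$ for some $f\in G$, and pick $c\in C_B$ with $h{\restriction}B\le c$. Then $h\le f{\restriction}(b\setminus B)\cup c\in G'$, a contradiction.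
\end{proof}

\begin{lemma}\label{lem:bound}
Let $\mathfrak a$ be a set of infinite regular cardinals such that $|\mathfrak a|<\nu$ for all $\nu\in\mathfrak a$ and $2^{|\mathfrak a|}\le\lambda$. If $G\subseteq\prod\mathfrak a$ and $|G|\le\lambda$, there is $g\in\prod\mathfrak a$ with $f\le_{\mathcal B}g$ for all $f\in G$.
\end{lemma}

\begin{proof}
We may assume $\mathfrak a\ne\emptyset$. ``Bound'' means $\le_{\mathcal B}$-bound. We show by induction on the cardinal $\kappa\le\lambda$ that every $G\subseteq\prod\mathfrak a$ of size $\kappa$ has a bound.

If $\kappa<\min\mathfrak a$, the pointwise supremum of $G$ lies in $\prod\mathfrak a$ by regularity and is a bound.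

If $\kappa\ge\min\mathfrak a$ is singular, write $G=\bigcup_{i<\operatorname{cf}\kappa}G_i$ with $|G_i|<\kappa$. By the induction hypothesis each $G_i$ has a bound $g_i$, and $\{g_i:i<\operatorname{cf}\kappa\}$ has a bound $g$. By transitivity $g$ bounds $G$.

Let $\kappa\ge\min\mathfrak a$ be regular, and let $p$ be the least cardinal greater than $|\mathfrak a|$ (finite if $\mathfrak a$ is finite). Then $p\le\min\mathfrak a\le\kappa$. If $\kappa=p$, then $\kappa=\min\mathfrak a$ and all other members of $\mathfrak a$ exceed $\kappa$. Let $g$ be the pointwise supremum of $G$ on $\mathfrak a\setminus\{\kappa\}$ and $g(\kappa)=0$. This is a bound, because $\{\kappa\}\in\mathcal B$ as $\kappa\le\lambda$.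

It remains to treat regular $\kappa\geq\min\mathfrak a$ with $\kappa>p$. Enumerate $G$ in type $\kappa$ and use the induction hypothesis to choose recursively $f_\alpha\in\prod\mathfrak a$ $(\alpha<\kappa)$ bounding the $\alpha$th member of $G$ and all $f_\beta$ with $\beta<\alpha$. Thus $f_\beta\le_{\mathcal B}f_\alpha$ for $\beta\le\alpha<\kappa$, and a bound for the $f_\alpha$ is a bound for $G$. Suppose the $f_\alpha$ have no bound. We build $p$ candidates for a bound, each above the functions produced by the earlier failures, and show that a single $f_\alpha$ is overtaken at a new coordinate each time; this needs more than $|\mathfrak a|$ coordinates.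

By recursion on $\xi<p$ define $g_\xi,h_\xi\in\prod\mathfrak a$, $\alpha_\xi<\kappa$ and $b_\xi\subseteq\mathfrak a$. Let $g_\xi$ be the pointwise supremum of $\{h_\eta:\eta<\xi\}$; it lies in $\prod\mathfrak a$ because $|\xi|\le|\mathfrak a|<\min\mathfrak a$. Since $g_\xi$ is not a bound, there is $\alpha_\xi<\kappa$ with
\[
b_\xi:=\{\nu\in\mathfrak a:f_{\alpha_\xi}(\nu)>g_\xi(\nu)\}\notin\mathcal B.
\]
Apply Lemma~\ref{lem:escape} to $b_\xi$ and the at most $\kappa\le\lambda$ functions $f_\alpha{\restriction}b_\xi$, and extend the resulting function by $0$ to $h_\xi\in\prod\mathfrak a$. Then $\{\nu\in b_\xi:f_\alpha(\nu)<h_\xi(\nu)\}\notin\mathcal B$ for every $\alpha<\kappa$.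

Since $\kappa>p$ is regular, $\alpha:=\sup_{\xi<p}\alpha_\xi<\kappa$. Fix $\xi<p$. The set $B_\xi=\{\nu\in\mathfrak a:f_{\alpha_\xi}(\nu)>f_\alpha(\nu)\}$ is in $\mathcal B$, so it does not contain $\{\nu\in b_\xi:f_\alpha(\nu)<h_\xi(\nu)\}$. Hence there is $\nu_\xi\in b_\xi\setminus B_\xi$ with $f_\alpha(\nu_\xi)<h_\xi(\nu_\xi)$, and
\[
g_\xi(\nu_\xi)<f_{\alpha_\xi}(\nu_\xi)\le f_\alpha(\nu_\xi)<h_\xi(\nu_\xi).
\]
If $\xi<\xi'<p$ and $\nu_\xi=\nu_{\xi'}=\nu$, then $f_\alpha(\nu)<h_\xi(\nu)\le g_{\xi'}(\nu)<f_\alpha(\nu)$, which is absurd. So $\xi\mapsto\nu_\xi$ is an injection of $p>|\mathfrak a|$ into $\mathfrak a$, a contradiction.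
\end{proof}

The hypothesis $|\mathfrak a|<\min\mathfrak a$ keeps the candidates $g_\xi$ in $\prod\mathfrak a$, and $2^{|\mathfrak a|}\le\lambda$ enters only through the count in Lemma~\ref{lem:escape}. The bound $|G|\le\lambda$ cannot be raised: for $\mathfrak a=\{\lambda^+\}$ the relation $\le_{\mathcal B}$ is the order of ordinals below $\lambda^+$, and $G=\prod\mathfrak a$ has no bound. This is why the lemma can be applied to the traces of the $\lambda$ nowhere dense sets and not directly to those of the meager sets.

\begin{lemma}\label{lem:exception}
Let $\rho$ be an infinite cardinal and $\mathcal R$ a set of subsets of $S$ with $|\mathcal R|\le\rho$ and $2^{|\mathcal R|}\le\lambda$, and let $\mathfrak a=\mathfrak a(\mathcal R,\rho)$. There is $g\in\prod\mathfrak a$ such that for every $O\in\langle J\rangle$ with $|O|\le\rho$ the set $e=\{\nu\in\mathfrak a:\chi_O(\nu)>g(\nu)\}$ is a union of countably many members of $\mathcal B$.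
\end{lemma}

\begin{proof}
We have $|\mathfrak a|\le|\mathcal R|\le\rho<\nu$ for $\nu\in\mathfrak a$, and $2^{|\mathfrak a|}\le\lambda$. Lemma~\ref{lem:bound}, applied to $\{\chi_A:A\in J,\ |A|\le\rho\}$, gives $g\in\prod\mathfrak a$ with $\chi_A\le_{\mathcal B}g$ for all $A\in J$ with $|A|\le\rho$. Let $O=\bigcup_kA_k$ with $A_k\in J$ and $|O|\le\rho$; then $|A_k|\le\rho$. Fix $\nu\in\mathfrak a$. It is regular and uncountable, since $\nu>\rho\ge\omega$, so $j=\sup_k\chi_{A_k}(\nu)<\nu$. By \eqref{eq:trace}, $O\cap R=\bigcup_k(A_k\cap R)\subseteq R[j]$ for every infinite $R\in\mathcal R$ with $\operatorname{cf}|R|=\nu$, so $\chi_O(\nu)\le j$. If $\nu\in e$, then $j>g(\nu)$, hence $\chi_{A_k}(\nu)>g(\nu)$ for some $k$. Thus $e$ is the union of the sets $e\cap\{\nu\in\mathfrak a:\chi_{A_k}(\nu)>g(\nu)\}$, which are in $\mathcal B$.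
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

\subsection*{The cardinal $\theta$}
Lemma~\ref{lem:exception} needs $2^{|\mathcal R|}\le\lambda$. The ideal itself tells us for which sizes this holds. Let $\theta$ be the least cardinal with $|A|<\theta$ for all $A\in J$. It is infinite because $J$ contains finite sets of every size. If $\tau<\theta$ is a cardinal, some $A\in J$ has $|A|\ge\tau$, and $P(A)\subseteq J$. Therefore
\begin{equation}\label{eq:theta}
2^\tau\le\lambda\ \text{ for all cardinals }\tau<\theta,\qquad\text{and}\qquad\theta\le\lambda,
\end{equation}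
where the second part holds because $\lambda<\theta$ would give $2^\lambda\le\lambda$. This is the only fact about cardinal exponentiation that the construction needs. A \emph{family} is a set $\mathcal R$ of subsets of $S$ with $|\mathcal R|<\theta$. A finite union of families is a family.

\subsection*{Thresholds}
In each inning we need a cardinal $\rho$ at least as large as ONE's move and the current family, so that traces handle the cofinalities above $\rho$, and a cardinal $\sigma<\theta$ that limits the number of pieces added outright. The pieces added outright must in the end account for all cofinalities up to $\rho$. How to arrange this depends on $\operatorname{cf}\theta$. Let $n\ge1$ be the inning, $\mathcal R$ a family and $O\in\langle J\rangle$.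
\begin{itemize}
\item \emph{Case I: $\operatorname{cf}\theta>\omega$.} Then $\theta>\omega$, and $|O|<\theta$: if $O=\bigcup_kA_k$ with $A_k\in J$, then $|O|\le\aleph_0\cdot\max(1,\sup_k|A_k|)<\theta$. Put $\rho=\sigma=\max(\aleph_0,|O|,|\mathcal R|)<\theta$.
\item \emph{Case II: $\operatorname{cf}\theta=\omega$.} Now we only know $|O|\le\aleph_0\cdot\theta=\theta$, but $\theta$ can be approached over the $\omega$ innings. Fix once and for all a nondecreasing sequence of cardinals $\theta_n<\theta$ $(n\geq1)$ with supremum $\theta$, and put $\rho=\theta$ and $\sigma=\theta_n$.
\end{itemize}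
In both cases $\rho$ is an infinite cardinal with $|O|,|\mathcal R|\le\rho\le\theta$, we have $\sigma<\theta$, and $\sigma$ is determined by $\rho$ and $n$. The ideal of Section~\ref{sec:example} is in Case II with $\theta=\omega$ and $\theta_n=n$, and that of Example~\ref{ex:columns} is in Case I with $\theta=\omega_1$.

\subsection*{Choices made in advance}
Let $\mathrm{Reg}$ be the set of infinite regular cardinals $\le|S|$, and let $\mathcal E$ be the set of all $e\subseteq\mathrm{Reg}$ that are unions of countably many members of $\mathcal B$. Besides the filtrations, fix the following.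
\begin{itemize}
\item For each family $\mathcal R$ and each infinite cardinal $\rho$ with $|\mathcal R|\le\rho\le\theta$, a function $g_{\mathcal R,\rho}$ as in Lemma~\ref{lem:exception}, which applies by \eqref{eq:theta}.
\item For each $e\in\mathcal E$, sets $e^k\in\mathcal B$ $(k\ge1)$ with $e=\bigcup_ke^k$.
\item For each $\mathfrak b\in\mathcal B$ with $\mathfrak b\subseteq\mathrm{Reg}$, a cofinal set $C_{\mathfrak b}\subseteq\prod\mathfrak b$ with $|C_{\mathfrak b}|\le\lambda$ and a well-order of $C_{\mathfrak b}$.
\end{itemize}
None of these choices refers to ONE's moves. In particular, the decomposition of an exceptional set $e$ is attached to $e$ alone and need not be the one that the proof of Lemma~\ref{lem:exception} obtains from $O$; thus recording $e$ is enough.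

\subsection*{The scheme}
A state is a triple $s=(\mathcal R,\langle e_1,\dots,e_n\rangle,D)$ with $\mathcal R$ a family, $n\ge0$, $e_1,\dots,e_n\in\mathcal E$ and $D\in\langle J\rangle$; put $D(s)=D$. The initial state is $s_0=(\{S\},\langle\,\rangle,\emptyset)$. Given $s=(\mathcal R,\langle e_1,\dots,e_{n-1}\rangle,D)$ with $n\ge1$ and $O\in\langle J\rangle$, let $\rho,\sigma$ be the thresholds for $n,\mathcal R,O$, let $\mathfrak a=\mathfrak a(\mathcal R,\rho)$, and let $\chi_O\in\prod\mathfrak a$ be the trace of $O$ for $\mathcal R$ and $\rho$. Define
\begin{align*}
g&=g_{\mathcal R,\rho}, & e_n&=\{\nu\in\mathfrak a:\chi_O(\nu)>g(\nu)\},\\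
\mathfrak b&=\mathfrak a\cap\textstyle\bigcup\{e_j^k:1\le j<n,\ 1\le k\le n\}, & Q&=\textstyle\bigcup\{R\in\mathcal R:R\text{ finite}\}.
\end{align*}
Here $e_n\in\mathcal E$ by Lemma~\ref{lem:exception}, and $\mathfrak b\in\mathcal B$ as a subset of a finite union of members of $\mathcal B$. Let $h$ be the first member of $C_{\mathfrak b}$ with $\chi_O{\restriction}\mathfrak b\le h$. Let $\mathcal R'$ consist of the members of $\mathcal R$ and, for each infinite $R\in\mathcal R$, with $\nu=\operatorname{cf}|R|$, the pieces
\begin{itemize}
\item[(a)] $R[i]$ for all $i<\min(\nu,\sigma)$;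
\item[(b)] $R[g(\nu)]$, if $\nu\in\mathfrak a$;
\item[(c)] $R[h(\nu)]$, if $\nu\in\mathfrak b$.
\end{itemize}
Rule (a) adds at most $|\mathcal R|\cdot\sigma<\theta$ sets, and rules (b) and (c) at most $|\mathcal R|$ each, so $\mathcal R'$ is a family. Set
\[
\tau(s,O)=(\mathcal R',\langle e_1,\dots,e_n\rangle,O\cap Q).
\]
Rule (b) catches $O$ at the cofinalities outside $e_n$; the cofinalities in $e_n$ are deferred, and rule (c) attends to finitely many parts of the sets deferred earlier. Nothing guarantees that $Q$ is meager, so the scheme names $O\cap Q$, which is.

\begin{lemma}\label{lem:narrow}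
The scheme is narrow.
\end{lemma}

\begin{proof}
Fix $s$. The state $\tau(s,O)$ is determined by $s$ and the quadruple $(\rho,e_n,h,O\cap Q)$, because $\sigma,\mathfrak a,g,\mathfrak b$ are determined by $s$ and $\rho$, and $Q$ by $s$. There are at most $\lambda$ values of $\rho$, since $\rho\le\theta\le\lambda$. For each $\rho$ there are at most $2^{|\mathfrak a|}\le2^{|\mathcal R|}\le\lambda$ values of $e_n$ by \eqref{eq:theta}, and at most $|C_{\mathfrak b}|\le\lambda$ values of $h$. Finally $|Q|<\theta$: if $\theta=\omega$, then $\mathcal R$ and $Q$ are finite, and if $\theta>\omega$, then $|Q|\le|\mathcal R|\cdot\aleph_0<\theta$. So $O\cap Q$ has at most $2^{|Q|}\le\lambda$ values, again by \eqref{eq:theta}.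
\end{proof}

\begin{lemma}\label{lem:descent}
Let $(s_n)$ be the run on a sequence $(O_n)_{n\ge1}$ in $\langle J\rangle$. If $x\in O_n$ for infinitely many $n$, then $x\in D(s_n)$ for some $n\ge1$.
\end{lemma}

\begin{proof}
Let $\mathcal R_n$ be the family in $s_n$, so $\{S\}=\mathcal R_0\subseteq\mathcal R_1\subseteq\cdots$. Let $\rho_n,\sigma_n,\mathfrak a_n,g_n,e_n,\mathfrak b_n,h_n,Q_n$ be the objects computed in inning $n$ from $s_{n-1}$ and $O_n$, and let $\chi_{O_n}$ be the trace computed there. Among the sets $R\in\bigcup_n\mathcal R_n$ with $x\in R$, of which $S$ is one, choose $R$ of least cardinality and fix $m$ with $R\in\mathcal R_m$. Then $R\in\mathcal R_{n-1}$ for all $n>m$, so the rules apply to $R$ in every inning after $m$.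

We claim that $R$ is finite. Suppose not, and let $\nu=\operatorname{cf}|R|$. We find a piece of $R$ that contains $x$ and belongs to some $\mathcal R_n$; as pieces are smaller than $R$, this contradicts the choice of $R$.

\emph{Suppose $\nu\le\rho_n$ for some $n>m$.} Fix $i<\nu$ with $x\in R[i]$. In Case I, $i<\nu\le\rho_n=\sigma_n$, so rule (a) puts $R[i]$ into $\mathcal R_n$. In Case II, $i<\nu\le\theta=\sup_l\theta_l$, so $i<\theta_l=\sigma_l$ for all large $l$, and rule (a) puts $R[i]$ into $\mathcal R_l$ for a large $l>m$.

\emph{Suppose $\nu>\rho_n$ for all $n>m$.} Then $\nu\in\mathfrak a_n$ for all $n>m$. Pick $n_1>m$ with $x\in O_{n_1}$. If $\nu\notin e_{n_1}$, then $\chi_{O_{n_1}}(\nu)\le g_{n_1}(\nu)$, so \eqref{eq:trace} gives $x\in O_{n_1}\cap R\subseteq R[g_{n_1}(\nu)]$, and this piece is in $\mathcal R_{n_1}$ by rule (b). If $\nu\in e_{n_1}$, fix $k$ with $\nu\in e_{n_1}^k$, and pick $n_2>\max(n_1,k)$ with $x\in O_{n_2}$. Then $\nu\in\mathfrak a_{n_2}\cap e_{n_1}^k\subseteq\mathfrak b_{n_2}$ and $\chi_{O_{n_2}}(\nu)\le h_{n_2}(\nu)$, so \eqref{eq:trace} gives $x\in O_{n_2}\cap R\subseteq R[h_{n_2}(\nu)]$, and this piece is in $\mathcal R_{n_2}$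 by rule (c).

Hence $R$ is finite. Pick $n>m$ with $x\in O_n$. Then $R\subseteq Q_n$, so $x\in O_n\cap Q_n=D(s_n)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:narrow}, Lemma~\ref{lem:coding} applies to the scheme and yields $F$ with $\bigcup_{n\geq1}D(s_n)\subseteq\bigcup_{n\geq1}T_n$ for every sequence $(O_n)$ in $\langle J\rangle$. By Lemma~\ref{lem:descent}, every point lying in infinitely many $O_n$ belongs to $\bigcup_{n\geq1}D(s_n)$.
\end{proof}

\begin{remark}
In Lemma~\ref{lem:descent}, passing from an infinite set of the family to a smaller one uses at most two innings in which $x$ is played, and the last step uses one more. These innings must come later than bounds that depend on $x$, namely $m$ and $k$, which is where ``infinitely many'' is needed. Of the hypotheses on $J$, closure under subsets gives \eqref{eq:theta}, the decompositions of meager sets into nowhere dense subsets, and the codes in Case 2 of Lemma~\ref{lem:coding}; closure under finite unions makes the sets $A(\eta)$ legal moves; and freeness makes $\lambda$ and $\theta$ infinite.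
\end{remark}

\begin{thebibliography}{1}

\bibitem{OPT2}
\emph{Open Problems in Topology II},
\texttt{https://carmamaths.org/\allowbreak resources/\allowbreak jon/\allowbreak Preprints/\allowbreak Books/\allowbreak Open\%20Probs\%20in\%20Top/\allowbreak open2.pdf}

\end{thebibliography}
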